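\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{A compact space that is not perfectly normal although all its open subspaces have countable cores}


\begin{abstract}
A subset $Y$ of a space $X$ is compact from inside if every closed subset of $X$ contained in $Y$ is compact. A locally compact space has a countable core if it is covered by countably many open sets that are compact from inside. Assuming $\diamondsuit$, we construct a compact Hausdorff space in which every open subspace has a countable core but some point is not a $G_\delta$. This answers a problem of Arhangel'ski\u{\i}. The space is an inverse limit of compact metrizable spaces of length $\omega_1$ and carries an upper semicontinuous height function that describes all of its closed sets. We also show in ZFC that every compact space that is not perfectly normal but has countable cores in all its open subspaces contains an S-space, is not Fr\'echet--Urysohn,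 and has a dense-in-itself set of non-$G_\delta$ points.
\end{abstract}

\section{The question and the results}

All spaces are Hausdorff. A subset $Y$ of a space $X$ is \emph{compact from inside} $X$ if every $F\subseteq Y$ that is closed in $X$ is compact. A locally compact space has a \emph{countable core} if it has a countable cover by open sets that are compact from inside it. We call such a cover a core. Open subspaces of compact spaces are locally compact, so one may ask which compact spaces have the property that \emph{every} open subspace has a countable core.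

Recall that a space is \emph{perfectly normal} if it is normal and each of its closed sets is a $G_\delta$. So a compact space is perfectly normal iff each of its open sets is an $F_\sigma$, that is, $\sigma$-compact. If an open set $W$ in a compact space is $\sigma$-compact, then it is a countable union of open sets $O$ whose closures in $W$ are compact. Each such $O$ is compact from inside $W$, because a closed subset of $W$ inside $O$ is closed in the compact set $\overline O$. So in a perfectly normal compact space every open subspace has a countable core. The question is about the converse.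

Two simple candidates for a counterexample fail.

\begin{example}\label{ex:simple}
(1) Let $X=D\cup\{\infty\}$ be the one-point compactification of an uncountable discrete space $D$. Every subset of $D$ is closed in $D$, so a set compact from inside $D$ is finite, and $D$ has no countable core.

(2) Let $X=\omega_1+1$ and $W=\omega_1$. If $U_n\subseteq\omega_1$ $(n\in\mathbb N)$ are open and compact from inside $\omega_1$, then $\omega_1\setminus U_n$ is closed, and it is unbounded: otherwise $U_n$ would contain a final segment $[\gamma,\omega_1)$, which is closed in $\omega_1$ and not compact. Countably many closed unbounded sets have a common point, so the $U_n$ do not cover $\omega_1$.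
\end{example}

In these spaces the open set that fails to be $\sigma$-compact also fails to have a countable core, and one may guess that this always happens. The following result, which we quote, supports the guess: \emph{under Martin's Axiom and $\neg CH$, every compact space in which every open subspace has a countable core is perfectly normal.} Arhangel'ski\u{\i} asked (Problem 3.14; see \cite{core}) whether there is consistently a compact space that is not perfectly normal but all of whose open subspaces have countable cores. We show that there is.

\begin{theorem}[$\diamondsuit$]\label{thm:main}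
There is a compact Hausdorff space $X$ such that every open subspace of $X$ has a countable core, but some point of $X$ is not a $G_\delta$. So $X$ is not perfectly normal.
\end{theorem}

The principle $\diamondsuit$ says that there are sets $S_\xi\subseteq\xi$ $(\xi<\omega_1)$ such that for each $S\subseteq\omega_1$ the set $\{\xi<\omega_1:S\cap\xi=S_\xi\}$ is stationary, that is, meets every closed unbounded subset (\emph{club}) of $\omega_1$. It holds in $L$, hence is consistent with ZFC, and it implies $CH$. Together with the quoted result, Theorem~\ref{thm:main} gives the following.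

\begin{corollary}
The statement ``every compact space all of whose open subspaces have a countable core is perfectly normal'' is independent of ZFC.
\end{corollary}

In the example, perfect normality fails in every nonempty open set.

\begin{theorem}[$\diamondsuit$]\label{thm:more}
The space $X$ constructed in the proof of Theorem~\ref{thm:main} is moreover hereditarily separable and connected, has cardinality $\mathfrak c=\omega_1$, and its set of non-$G_\delta$ points is dense. So no nonempty open subspace of $X$ is perfectly normal.
\end{theorem}

Some features of the example are forced. The next theorem needs no axiom beyond ZFC. A space is \emph{Fr\'echet--Urysohn} if each point in the closure of a set is the limit of a sequence from the set. It is \emph{countably metacompact} if each countable open cover has a point-finite open refinement.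

\begin{theorem}\label{thm:limits}
Let $X$ be compact and let every open subspace of $X$ have a countable core.
\begin{enumerate}
\item[(a)] Every discrete subspace of $X$ is countable. If $X$ is not perfectly normal, it contains a hereditarily separable non-Lindel\"of subspace.
\item[(b)] $X$ is perfectly normal iff it is first countable iff it is Fr\'echet--Urysohn.
\item[(c)] The subspace of non-$G_\delta$ points of $X$ has no isolated points.
\item[(d)] An open $W\subseteq X$ is $\sigma$-compact iff it is countably metacompact.
\end{enumerate}
\end{theorem}

\paragraph{Plan.} Section~\ref{sec:mechanism} isolates two properties of an inverse limit with a height function which together ensure that all open subspaces have countable cores and that points of positive height are not $G_\delta$. Roughly, they say that in each fiber of a projection to a countable stage \emph{every height below an occurring height occurs}, while each closed set is determined at some countable stage and is there \emph{closed upward in height within fibers}. So if low points of a closed set converge to a tall point, then the closed set also contains points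 of all heights in between. Section~\ref{sec:split} contains the one step of the construction. There a point is replaced by a segment, and countably many prescribed sets are made to accumulate along that segment as much as possible. Section~\ref{sec:system} iterates this $\omega_1$ times, and Section~\ref{sec:closed} uses $\diamondsuit$ to show that countably many sets at each stage suffice to control all closed sets. Theorems \ref{thm:main} and \ref{thm:more} are proved in Section~\ref{sec:proofs}. Section~\ref{sec:limits} proves Theorem~\ref{thm:limits} and does not depend on Sections \ref{sec:mechanism}--\ref{sec:proofs}.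

\paragraph{Semicontinuity.} A function $\varphi$ on a space with values in $[-\infty,\infty]$ is \emph{upper semicontinuous} (usc) if all sets $\{\varphi<c\}$, $c\in\mathbb R$, are open, and \emph{lower semicontinuous} (lsc) if all sets $\{\varphi>c\}$, $c\in\mathbb R$, are open. Infima of usc functions are usc; compositions $\varphi\circ\pi$ with continuous $\pi$ keep either property; adding a continuous real function to a real-valued usc function, or to an lsc function with values in $(-\infty,\infty]$, keeps it as well. On a metrizable space, a bounded $\varphi$ is usc iff $\limsup\varphi(y_j)\le\varphi(y)$ whenever $y_j\to y$.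

\section{Two properties that suffice}\label{sec:mechanism}

Let $\langle X_\alpha,\pi^\beta_\alpha:\alpha\le\beta<\omega_1\rangle$ be an inverse system of compact metrizable spaces with limit $X$ and projections $\pi_\alpha:X\to X_\alpha$. Write $p_\alpha=\pi_\alpha(p)$ for $p\in X$. Let $f:X\to[0,1]$ be usc; we call $f(p)$ the \emph{height} of $p$. Consider the following two properties.
\begin{enumerate}
\item[(P1)] For all $p\in X$, $\alpha<\omega_1$ and $v\in[0,f(p)]$ there is $q\in X$ with $q_\alpha=p_\alpha$ and $f(q)=v$.
\item[(P2)] For each closed $H\subseteq X$ there are $\alpha<\omega_1$ and an lsc $h:X_\alpha\to[0,1]\cup\{\infty\}$ with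
\begin{equation}\label{eq:closed}
H=\{p\in X:f(p)\ge h(p_\alpha)\}.
\end{equation}
\end{enumerate}
If \eqref{eq:closed} holds for $\alpha$ and $h$, and $\alpha\le\delta<\omega_1$, then it holds for $\delta$ and $h\circ\pi^\delta_\alpha$. So finitely many closed sets can be described on the same $X_\delta$. Sets of the form \eqref{eq:closed} are always closed: if $f(p)<r<h(p_\alpha)$, then $\{f<r\}\cap\{h\circ\pi_\alpha>r\}$ is a neighborhood of $p$ that misses $H$. Thus (P2) says that there are no other closed sets.

\begin{example}[The complement of one point]\label{ex:onepoint}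
Assume (P1) and (P2), and suppose that $p$ is the only point of height $1$. Put $W=X\setminus\{p\}$ and $W_n=\{f<1-\frac1n\}$. These open sets cover $W$. We claim that $W_n$ is compact from inside $W$. Suppose that $F\subseteq W_n$ is closed in $W$ but not compact. Then $p\in\overline F$ and $K=F\cup\{p\}$ is closed, so $K=\{q:f(q)\ge k(q_\delta)\}$ for some $\delta$ and some lsc $k$ on $X_\delta$. Let $x=p_\delta$. As $p\in K$, $k(x)\le1$.

If $k(x)<1$, choose $v<1$ with $v\ge k(x)$ and $v\ge1-\frac1n$. By (P1) there is $q$ with $q_\delta=x$ and $f(q)=v$. Then $q\in K$ and $q\neq p$, so $q\in F$. But $f(q)\ge1-\frac1n$, so $q\notin W_n$, a contradiction.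

If $k(x)=1$, then $k\circ\pi_\delta>1-\frac1n$ on a neighborhood of $p$. This neighborhood contains some $q\in F$, and $f(q)\ge k(q_\delta)>1-\frac1n$, again a contradiction.
\end{example}

For a general closed $H$ the constant $1$ becomes an lsc function $h$, and the constants $1-\frac1n$ become continuous functions $h_n$ increasing to $h$. Continuity of $h_n$ is what makes both the openness of $W_n$ and the second case work.

\begin{proposition}\label{prop:mechanism}
Assume {\rm(P1)} and {\rm(P2)}. Then every open subspace of $X$ has a countable core, and no point $p$ with $f(p)>0$ is a $G_\delta$.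
\end{proposition}

\begin{proof}
\emph{Cores.} Let $W\subseteq X$ be open, $H=X\setminus W$, and take $\alpha,h$ as in \eqref{eq:closed}. Let $d$ be a metric for $X_\alpha$, and for $n\ge1$ put
\[
u_n(y)=\inf_{z\in X_\alpha}\bigl(\min(h(z),n)+n\,d(y,z)\bigr),\qquad h_n=u_n-\tfrac1n .
\]
As an infimum of nonnegative $n$-Lipschitz functions, $u_n$ is real-valued, nonnegative and $n$-Lipschitz. Clearly $u_n\le u_{n+1}$, and $z=y$ gives $u_n\le h$. We claim $\sup_nu_n=h$. If $h(y)=0$, then $u_n(y)=0$. Otherwise let $0\le r<h(y)$ and let $\eta>0$ be such that $h>r$ on the open $\eta$-ball about $y$. Let $n\ge r$ and $n\eta\ge r$. For $z$ in this ball $\min(h(z),n)\ge r$, and for $z$ outside it $n\,d(y,z)\ge n\eta\ge r$. So $u_n(y)\ge r$. As $r<h(y)$ was arbitrary, the claim follows, also where $h(y)=\infty$.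

Hence $h_n$ is continuous, $h_n<h$ everywhere, and $\sup_nh_n=h$. Put
\[
C_n=\{p\in X:f(p)\ge h_n(p_\alpha)\},\qquad W_n=X\setminus C_n .
\]
The set $C_n$ is closed because $f-h_n\circ\pi_\alpha$ is usc, and $\bigcap_nC_n=H$. So $\{W_n:n\ge1\}$ is an open cover of $W$ by subsets of $W$. It remains to show that $W_n$ is compact from inside $W$.

Let $F\subseteq W_n$ be closed in $W$ and suppose that $F$ is not compact. Then $F$ is not closed in $X$; pick $p\in\overline F\setminus F$. As $F$ is closed in $W$, we have $p\in H$, and $K=F\cup H$ is closed in $X$. By (P2) and the observation following it there are $\delta\in[\alpha,\omega_1)$ and an lsc $k:X_\delta\to[0,1]\cup\{\infty\}$ with $K=\{q:f(q)\ge k(q_\delta)\}$. Replacing $h$ and $h_n$ by their compositions with $\pi^\delta_\alpha$, we regard them as functions on $X_\delta$. Let $x=p_\delta$. Since $p\in H$, $h(x)\le f(p)$.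

\emph{Case 1: $k(x)<h(x)$.} Choose $v$ with $\max(k(x),h_n(x))\le v<h(x)$. Then $0\le v<f(p)$, and (P1) gives $q$ with $q_\delta=x$ and $f(q)=v$. Now $k(q_\delta)\le f(q)<h(q_\delta)$ says $q\in K\setminus H\subseteq F$, and $f(q)\ge h_n(q_\delta)$ says $q\in C_n$. This contradicts $F\subseteq W_n$.

\emph{Case 2: $k(x)\ge h(x)$.} Then $k(x)>h_n(x)$. As $k-h_n$ is lsc, $\{y\in X_\delta:k(y)>h_n(y)\}$ is an open neighborhood of $x$. Its preimage under $\pi_\delta$ is a neighborhood of $p\in\overline F$, so it contains some $q\in F\subseteq K$. Then $f(q)\ge k(q_\delta)>h_n(q_\delta)$, so $q\in C_n$, again a contradiction.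

\emph{Points.} Let $f(p)>0$ and suppose $\{p\}=\bigcap_nG_n$ with $G_n$ open. The sets $\pi_\beta^{-1}(U)$ with $\beta<\omega_1$ and $U\subseteq X_\beta$ open form a base of $X$. So we can choose $\beta_n<\omega_1$ and open $U_n\subseteq X_{\beta_n}$ with $p\in\pi_{\beta_n}^{-1}(U_n)\subseteq G_n$. Let $\alpha=\sup_n\beta_n<\omega_1$. Every $q$ with $q_\alpha=p_\alpha$ lies in all $G_n$, so $q=p$. But by (P1) there is such a $q$ with $f(q)=0\ne f(p)$, a contradiction.
\end{proof}

It remains to build a system with (P1) and (P2) and with a point of positive height.

\section{Splitting a point}\label{sec:split}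

To obtain (P1) we shall repeatedly replace a point $x$ of height $c$ by a segment $\{x\}\times[0,c]$ on which height is the second coordinate. For (P2) we must control how other sets accumulate at the new segment. The smallest case shows what to do.

\begin{example}\label{ex:sequence}
Let $Y=\{x\}\cup\{z_1,z_2,\dots\}$ with distinct $z_j\to x$, and let $f(x)=1$ and $f(z_j)=s$ with a fixed $s\in[0,1)$. Replace $x$ by $\{x\}\times[0,1]$ with height $f^+(x,t)=t$, and move $z_j$ to $(z_j,g(z_j))$, keeping its height $s$. We have to choose $g(z_j)\in[0,1]$. If the new height is to be usc, then whenever $(z_j,g(z_j))\to(x,t)$ along a subsequence, we need $s\le t$; thus $\liminf g(z_j)\ge s$ is required. Within this restriction we let $g$ oscillate as much as possible: let the $g(z_j)$ run through a countable dense subset of $[s,1]$, taking each of its values infinitely often. Then $A=\{z_j:j\ge1\}$, moved to its new place, accumulates exactly at $\{x\}\times[s,1]$. In other words, the closure of $A$ meets the segment in the set of all points of height at least $s$, as (P2) requires with $h(x)=s$. See Figure~\ref{fig:split}. Moreover, if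 later a point $(x,t)$ with $t>s$ is split, a subsequence converges to it with heights $s<t$, and the same procedure can be repeated.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill (0,0) circle (2pt) node[below=3pt] {$x$};
\foreach \a in {2.4,1.6,1.1,0.75,0.5,0.33,0.2} \fill (\a,0) circle (1.2pt);
\node[below=3pt] at (2.4,0) {$z_1$};
\node[below=3pt] at (1.6,0) {$z_2$};
\node[below=3pt] at (1.1,0) {$z_3$};
\draw[->] (3.2,0.6) -- (4.0,0.6);
\begin{scope}[shift={(5.4,0)}]
\draw (0,0) -- (0,2);
\draw[line width=2.2pt] (0,0.8) -- (0,2);
\node[left] at (0,0) {$(x,0)$};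
\node[left=2pt] at (0,0.8) {$(x,s)$};
\node[left=2pt] at (0,2) {$(x,1)$};
\foreach \a/\b in {2.4/1.6,1.6/1.0,1.1/1.9,0.75/1.3,0.5/0.87,0.33/1.7,0.2/1.15} \fill (\a,\b) circle (1.2pt);
\node[right] at (2.4,1.6) {$(z_1,g(z_1))$};
\end{scope}
\end{tikzpicture}
\caption{Splitting a point. Left: points $z_j$ of height $s$ converge to a point $x$ of height $1$. Right: $x$ is replaced by the segment $\{x\}\times[0,1]$, on which height is the vertical coordinate, and $z_j$ is moved to $(z_j,g(z_j))$. The numbers $g(z_j)$ are dense in $[s,1]$, so the sequence accumulates exactly at the thick part of the segment, the set of its points of height at least $s$. The $z_j$ keep the height $s$; only for points of the segment is the drawn vertical coordinate the height.}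
\label{fig:split}
\end{figure}

In general let $(Y,d)$ be compact metric, $f:Y\to[0,1]$ usc, $x\in Y$ and $c=f(x)>0$. For $A\subseteq Y$ let
\[
L(A)=\{s:\text{there are }z_j\in A\setminus\{x\}\text{ with }z_j\to x\text{ and }f(z_j)\to s\}.
\]
As $f$ is usc, $L(A)\subseteq[0,c]$. The next lemma does what the example did, for countably many sets and for all $s\in L(A)$ at once. Condition (a) is what upper semicontinuity requires, and (b) is the greatest oscillation.

\begin{lemma}\label{lem:onestep}
Let $\mathcal A$ be a countable family of subsets of $Y$. There is a continuous $g:Y\setminus\{x\}\to[0,c]$ such that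
\begin{enumerate}
\item[(a)] $\limsup_{y\to x}(f(y)-g(y))\le0$ (a vacuous condition if $x$ is isolated);
\item[(b)] for $A\in\mathcal A$, $s\in L(A)$ and $t\in[s,c]$ there are $z_j\in A\setminus\{x\}$ with $z_j\to x$, $f(z_j)\to s$ and $g(z_j)\to t$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $A\in\mathcal A$ let $\Delta_A=\{(s,t):s\in L(A),\ s\le t\le c\}$ and let $Q_A\subseteq\Delta_A$ be countable and dense in $\Delta_A$. If all $\Delta_A$ are empty, put $g\equiv c$; then (a) is upper semicontinuity of $f$ at $x$, and (b) is vacuous. Otherwise, since $\mathcal A$ is countable, we can list all triples $(A,s,t)$ with $A\in\mathcal A$ and $(s,t)\in Q_A$ as $(A_i,s_i,t_i)_{i\ge1}$ so that each occurs infinitely often.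

Since $s_i\in L(A_i)$, there are infinitely many points $z\in A_i\setminus\{x\}$ with $d(z,x)<2^{-i}$ and $|f(z)-s_i|<2^{-i}$. So we can choose inductively distinct $z_i\in A_i\setminus\{x\}$ with
\[
d(z_i,x)<2^{-i},\qquad |f(z_i)-s_i|<2^{-i}.
\]
As the $z_j$ are distinct and converge to $x\ne z_i$, $\inf_{j\ne i}d(z_i,z_j)>0$. Choose $\rho_i\in(0,2^{-i})$ with $\rho_i<\frac12d(z_i,x)$ and $\rho_i<\frac13\inf_{j\ne i}d(z_i,z_j)$, and so small that, by upper semicontinuity, $f<f(z_i)+2^{-i}$ on the closed ball $B_i$ of radius $\rho_i$ about $z_i$. The $B_i$ are pairwise disjoint, since $\rho_i+\rho_j<d(z_i,z_j)$; they miss $x$; and $B_i$ lies in the $2^{1-i}$-ball about $x$. So each point of $Y\setminus\{x\}$ has a neighborhood meeting only finitely many $B_i$. Hence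
\[
g(y)=c-\sum_i(c-t_i)\max\bigl(0,\,1-d(y,z_i)/\rho_i\bigr)
\]
is continuous on $Y\setminus\{x\}$. At each $y$ at most one summand is nonzero, so $0\le g\le c$. Also $g(z_i)=t_i$, $g\ge t_i$ on $B_i$, and $g=c$ off $\bigcup_iB_i$.

(a) Let $\varepsilon>0$. On $B_i$,
\[
g\ge t_i\ge s_i>f(z_i)-2^{-i}>f-2^{1-i},
\]
and, as each $B_i$ is closed and misses $x$, a small enough neighborhood of $x$ meets only balls $B_i$ with $2^{1-i}<\varepsilon$. Off $\bigcup_iB_i$ we have $f-g=f-c$, which is less than $\varepsilon$ near $x$ because $f$ is usc. So $f-g<\varepsilon$ near $x$.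

(b) For $A\in\mathcal A$ let $R_A$ be the set of pairs $(s,t)$ such that for each $\varepsilon>0$ there is $z\in A\setminus\{x\}$ with $d(z,x)<\varepsilon$, $|f(z)-s|<\varepsilon$ and $|g(z)-t|<\varepsilon$. These are exactly the pairs for which points $z_j$ as in (b) exist. The set $R_A$ is closed: if $(s',t')\in R_A$ is within $\varepsilon/2$ of $(s,t)$ in each coordinate, a witness for $(s',t')$ and $\varepsilon/2$ is a witness for $(s,t)$ and $\varepsilon$. If $(s,t)\in Q_A$, then $(A,s,t)=(A_i,s_i,t_i)$ for infinitely many $i$, and the corresponding $z_i$ show $(s,t)\in R_A$. So $R_A\supseteq\overline{Q_A}\supseteq\Delta_A$.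
\end{proof}

Given $g$ as in Lemma~\ref{lem:onestep}, the \emph{splitting} of $(Y,f)$ at $x$ consists of
\[
Y^+=\{(y,g(y)):y\ne x\}\cup(\{x\}\times[0,c])\subseteq Y\times[0,1]
\]
with $f^+(y,g(y))=f(y)$ for $y\ne x$ and $f^+(x,t)=t$ for $t\in[0,c]$. Let $\pi:Y^+\to Y$ be the projection.

\begin{lemma}\label{lem:split}
The space $Y^+$ is compact metrizable; $\pi$ maps the open set $Y^+\setminus\pi^{-1}(x)$ homeomorphically onto $Y\setminus\{x\}$; $f^+$ is usc and $f^+\le f\circ\pi$. The point $(x,c)$ is the only point over $x$ with $f^+$-value $f(x)$.
\end{lemma}

\begin{proof}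
Let points of $Y^+$ converge to $(y,t)$ in $Y\times[0,1]$. If $y\ne x$, then $t=g(y)$ by continuity of $g$; if $y=x$, then $t\in[0,c]$, because all second coordinates of points of $Y^+$ are in $[0,c]$. So $Y^+$ is closed in $Y\times[0,1]$. The inverse of $\pi$ off the fiber is $y\mapsto(y,g(y))$. By this homeomorphism $f^+$ is usc at points off $\pi^{-1}(x)$. At a point $(x,t)$ it is continuous along the fiber, and if $(y_j,g(y_j))\to(x,t)$ with $y_j\ne x$, then $\limsup f(y_j)\le\lim g(y_j)=t$ by Lemma~\ref{lem:onestep}(a). The rest is immediate from the definition of $f^+$.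
\end{proof}

\section{The inverse system}\label{sec:system}

\subsection{Iterated splitting and tops}

By recursion on $\beta\le\omega_1$ we define compact spaces $X_\beta$, metrizable for $\beta<\omega_1$, usc functions $f_\beta:X_\beta\to[0,1]$ and commuting continuous maps $\pi^\beta_\alpha:X_\beta\to X_\alpha$ $(\alpha\le\beta)$ with $f_\beta\le f_\alpha\circ\pi^\beta_\alpha$.
\begin{itemize}
\item $X_0=\{*\}$ and $f_0(*)=1$.
\item $X_{\beta+1}=(X_\beta)^+$ and $f_{\beta+1}=(f_\beta)^+$ is the splitting of $(X_\beta,f_\beta)$ at a point $x_\beta$ with $f_\beta(x_\beta)>0$, where $g=g_\beta$ comes from Lemma~\ref{lem:onestep} for a countable family $\mathcal A_\beta$ of subsets of $X_\beta$. The choice of $x_\beta$ and $\mathcal A_\beta$ is the subject of Section~\ref{sub:choice}.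
\item For a limit $\lambda\le\omega_1$, $X_\lambda=\varprojlim_{\beta<\lambda}X_\beta$ and $f_\lambda=\inf_{\beta<\lambda}f_\beta\circ\pi^\lambda_\beta$.
\end{itemize}
For $\lambda$ limit and any $\alpha<\lambda$, the sets $(\pi^\lambda_\beta)^{-1}(U)$ with $\alpha\le\beta<\lambda$ and $U\subseteq X_\beta$ open form a base of $X_\lambda$. Countable inverse limits of compact metrizable spaces are compact metrizable, and infima of usc functions are usc, so the recursion continues.

Again we call $f_\beta(z)$ the height of $z\in X_\beta$. Heights can only decrease along the system. We need to move points of $X_\alpha$ up to later stages in a canonical way, and the lifts that keep the height serve for this.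

\begin{lemma}[Tops]\label{lem:tops}
For $\alpha\le\beta$ and $y\in X_\alpha$ there is exactly one $e^\beta_\alpha(y)\in X_\beta$ with
\[
\pi^\beta_\alpha(e^\beta_\alpha(y))=y\quad\text{and}\quad f_\beta(e^\beta_\alpha(y))=f_\alpha(y).
\]
Moreover $e^\gamma_\beta e^\beta_\alpha=e^\gamma_\alpha$ and $\pi^\gamma_\beta e^\gamma_\alpha=e^\beta_\alpha$ for $\alpha\le\beta\le\gamma$.
\end{lemma}

We call $e^\beta_\alpha(y)$ the \emph{top} over $y$. The proof uses only the stages up to the largest index involved and works for every choice of $x_\delta,\mathcal A_\delta$. So tops may be used in making these choices.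

\begin{proof}
\emph{Uniqueness.} Suppose $p\ne p'$ are two such points in $X_\beta$, and write $p_\delta=\pi^\beta_\delta(p)$, $p'_\delta=\pi^\beta_\delta(p')$. For $\delta\in[\alpha,\beta]$ we have $f_\beta(p)\le f_\delta(p_\delta)\le f_\alpha(y)$, so $f_\delta(p_\delta)=f_\alpha(y)$, and likewise for $p'$. The least index in $[\alpha,\beta]$ at which $p$ and $p'$ differ is not $\alpha$ and not a limit, so it is $\delta+1$ for some $\delta\ge\alpha$. The common projection $p_\delta=p'_\delta$ has two preimages in $X_{\delta+1}$, so it is $x_\delta$. Then $p_{\delta+1}=(x_\delta,t)$ with $t=f_{\delta+1}(p_{\delta+1})=f_\alpha(y)=f_\delta(x_\delta)$, and the same holds for $p'_{\delta+1}$. So $p_{\delta+1}=p'_{\delta+1}$, a contradiction.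

\emph{The identities} follow from uniqueness whenever the tops involved exist. The point $e^\gamma_\beta e^\beta_\alpha(y)$ lies over $y$ and has height $f_\alpha(y)$. The point $\pi^\gamma_\beta e^\gamma_\alpha(y)$ lies over $y$, and its height is $f_\alpha(y)$ because
\[
f_\alpha(y)=f_\gamma(e^\gamma_\alpha(y))\le f_\beta(\pi^\gamma_\beta e^\gamma_\alpha(y))\le f_\alpha(y).
\]

\emph{Existence}, by induction on $\beta\ge\alpha$. Let $e^\alpha_\alpha(y)=y$. Over $e^\beta_\alpha(y)$ take the point $(x_\beta,f_\beta(x_\beta))$ of $X_{\beta+1}$ if $e^\beta_\alpha(y)=x_\beta$, and the unique preimage otherwise. At a limit $\lambda$, the points $e^\beta_\alpha(y)$ $(\alpha\le\beta<\lambda)$ are coherent by the second identity below $\lambda$, so they determine a point of $X_\lambda$ over $y$. Its height is the infimum of the numbers $f_\beta(e_\alpha^\beta(y))=f_\alpha(y)$ for $\alpha\le\beta<\lambda$ and $f_\beta(\pi^\alpha_\beta(y))\ge f_\alpha(y)$ for $\beta<\alpha$, that is, $f_\alpha(y)$.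
\end{proof}

In particular all maps $\pi^\beta_\alpha$ are onto. Let
\[
X=X_{\omega_1},\quad f=f_{\omega_1},\quad \pi_\alpha=\pi^{\omega_1}_\alpha,\quad e_\alpha=e^{\omega_1}_\alpha,\quad p_\alpha=\pi_\alpha(p)\ \ (p\in X).
\]

\begin{lemma}\label{lem:everytop}
For each $p\in X$ there is $\alpha<\omega_1$ with $p=e_\alpha(p_\alpha)$ and $f(p)=f_\alpha(p_\alpha)$.
\end{lemma}

\begin{proof}
The map $\beta\mapsto f_\beta(p_\beta)$ is a nonincreasing real function on $\omega_1$, hence constant from some $\alpha$ on. So $f(p)=f_\alpha(p_\alpha)$, and $p=e_\alpha(p_\alpha)$ by uniqueness of tops.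
\end{proof}

So every point of $X$ appears at a countable stage and is only carried along from then on. This lets us name the points of $X$ by countable ordinals, which is what $\diamondsuit$ needs.

\subsection{Names, and the choice of $x_\beta$ and $\mathcal A_\beta$}\label{sub:choice}

Fix a surjection $\Psi:\omega_1\to\omega_1\times\omega_1$ such that $\Psi(\nu)=(\alpha,\xi)$ implies $\alpha\le\nu$. To get one, let $\Phi:\omega_1\to\omega_1\times\omega_1$ attain every value uncountably often (compose a bijection $\omega_1\to\omega_1^3$ with a projection). Let $\Psi(\nu)=\Phi(\nu)$ if the first coordinate of $\Phi(\nu)$ is at most $\nu$, and $\Psi(\nu)=(0,0)$ otherwise. Each $(\alpha,\xi)$ equals $\Phi(\nu)$ for some $\nu\ge\alpha$, so $\Psi$ is onto.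

When $X_\alpha$ $(\alpha<\omega_1)$ has been defined, fix an enumeration, possibly with repetitions, $X_\alpha=\{y^\alpha_\xi:\xi<\omega_1\}$. This is possible because $|X_\alpha|\le\mathfrak c=\omega_1$; here $CH$ is used. For $\nu\le\beta\le\omega_1$ with $\nu<\omega_1$ and $\Psi(\nu)=(\alpha,\xi)$ put
\[
\sigma_\beta(\nu)=e^\beta_\alpha(y^\alpha_\xi)\in X_\beta ,
\]
which makes sense as $\alpha\le\nu\le\beta$. We think of $\nu$ as a name for this point; the condition $\alpha\le\nu$ ensures that $\nu$ names a point from stage $\nu$ on. Write $\sigma=\sigma_{\omega_1}:\omega_1\to X$. By Lemma~\ref{lem:tops}, for $\nu\le\beta\le\gamma\le\omega_1$ with $\nu<\omega_1$,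
\begin{equation}\label{eq:names}
\pi^\gamma_\beta(\sigma_\gamma(\nu))=\sigma_\beta(\nu),\qquad \sigma_\gamma(\nu)=e^\gamma_\beta(\sigma_\beta(\nu)),\qquad f_\gamma(\sigma_\gamma(\nu))=f_\beta(\sigma_\beta(\nu)).
\end{equation}

At stage $\beta<\omega_1$ we choose
\begin{itemize}
\item $x_\beta=\sigma_\beta(\beta)$ if this point has positive height, and $x_\beta=e^\beta_0(*)$, which has height $1$, otherwise;
\item $\mathcal A_\beta=\{A^\beta_\xi:\xi\le\beta\}$, where $A^\beta_\xi=\{\sigma_\beta(\nu):\nu\in S_\xi\}$ and $\langle S_\xi:\xi<\omega_1\rangle$ is the $\diamondsuit$-sequence.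
\end{itemize}
Since $S_\xi\subseteq\xi\le\beta$, the sets $A^\beta_\xi$ are well defined and countable. So at stage $\beta$ we split the point named $\beta$, and we protect all sets guessed so far, each carried up by tops: by \eqref{eq:names},
\begin{equation}\label{eq:carry}
A^\beta_\alpha=e^\beta_\alpha[A^\alpha_\alpha]\in\mathcal A_\beta\qquad(\alpha\le\beta<\omega_1).
\end{equation}
This completes the construction.

\begin{lemma}\label{lem:P1}
{\rm(i)} The map $\sigma:\omega_1\to X$ is onto.

{\rm(ii)} If $\delta<\omega_1$, $x\in X_\delta$ and $v\in[0,f_\delta(x)]$, there is $q\in X$ with $q_\delta=x$ and $f(q)=v$. In particular, {\rm(P1)} holds.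
\end{lemma}

\begin{proof}
(i) Let $p\in X$ and let $\alpha$ be as in Lemma~\ref{lem:everytop}. If $p_\alpha=y^\alpha_\xi$ and $\Psi(\nu)=(\alpha,\xi)$, then $\sigma(\nu)=e_\alpha(p_\alpha)=p$.

(ii) If $f_\delta(x)=0$, take $q=e_\delta(x)$. Otherwise let $x=y^\delta_\xi$ and $\Psi(\nu)=(\delta,\xi)$, so $\nu\ge\delta$. Then $\sigma_\nu(\nu)=e^\nu_\delta(x)$ has height $f_\delta(x)>0$, so $x_\nu=e^\nu_\delta(x)$. The point $z=(x_\nu,v)\in X_{\nu+1}$ lies over $x$ and has height $v$. Take $q=e_{\nu+1}(z)$. As $f(p)\le f_\delta(p_\delta)$ for $p\in X$, (P1) follows.
\end{proof}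

\section{The closed subsets of $X$}\label{sec:closed}

It remains to prove (P2). The plan is as follows. For a closed $H$, $\diamondsuit$ provides a stage $\alpha$ at which the guessed countable set $A^\alpha_\alpha$ approximates $H$ well enough. From then on the splittings protect this set. We show that its accumulation in $X$ can be read off from $X_\alpha$ and heights alone, and that it recovers $H$.

\subsection{Accumulation is decided at stage $\alpha$}

Fix $\alpha<\omega_1$ and let $A=A^\alpha_\alpha=\{\sigma_\alpha(\nu):\nu\in S_\alpha\}$. For $\alpha\le\beta\le\omega_1$ and $z\in X_\beta$ let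
\[
\Gamma_\beta=\{(e^\beta_\alpha(a),f_\alpha(a)):a\in A\}\subseteq X_\beta\times[0,1],\qquad
V_\beta(z)=\{s:(z,s)\in\overline{\Gamma_\beta}\}.
\]
Since tops keep heights, $\Gamma_\beta$ is the graph of $f_\beta$ restricted to $e^\beta_\alpha[A]$. So $V_\beta(z)$ is the set of all limits of heights along nets in $e^\beta_\alpha[A]$ that converge to $z$ (the value $z$ itself is allowed). Because $f_\beta$ is usc, such limits are at most $f_\beta(z)$. The next lemma says that this is the only obstruction that ever arises after stage $\alpha$.

\begin{lemma}\label{lem:persist}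
$V_\beta(z)=V_\alpha(\pi^\beta_\alpha(z))\cap[0,f_\beta(z)]$ for all $\beta\in[\alpha,\omega_1]$ and $z\in X_\beta$.
\end{lemma}

\begin{proof}
``$\subseteq$'': The continuous map $\pi^\beta_\alpha\times\mathrm{id}$ takes $\Gamma_\beta$ into $\Gamma_\alpha$, hence $\overline{\Gamma_\beta}$ into $\overline{\Gamma_\alpha}$. If $s>f_\beta(z)$, choose $r$ with $f_\beta(z)<r<s$; then $\{f_\beta<r\}\times(r,1]$ is a neighborhood of $(z,s)$ that misses the graph of $f_\beta$, so $s\notin V_\beta(z)$.

``$\supseteq$'': We use induction on $\beta$. For $\beta=\alpha$ the claim is trivial.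

\emph{Limit $\lambda$.} Let $s\in V_\alpha(\pi^\lambda_\alpha(z))$ and $s\le f_\lambda(z)$. A basic neighborhood of $(z,s)$ has the form $(\pi^\lambda_\beta)^{-1}(U)\times I$ with $\alpha\le\beta<\lambda$ and with $U\subseteq X_\beta$ and $I\subseteq[0,1]$ open. Since $s\le f_\lambda(z)\le f_\beta(\pi^\lambda_\beta(z))$, the induction hypothesis gives $s\in V_\beta(\pi^\lambda_\beta(z))$. So there is $a\in A$ with $(e^\beta_\alpha(a),f_\alpha(a))\in U\times I$. As $\pi^\lambda_\beta(e^\lambda_\alpha(a))=e^\beta_\alpha(a)$, the point $(e^\lambda_\alpha(a),f_\alpha(a))$ of $\Gamma_\lambda$ lies in the given neighborhood.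

\emph{Successor $\beta+1$.} Let $z\in X_{\beta+1}$, $y=\pi^{\beta+1}_\beta(z)$, $s\in V_\alpha(\pi^{\beta+1}_\alpha(z))$ and $s\le f_{\beta+1}(z)$. Since $f_{\beta+1}(z)\le f_\beta(y)$, the induction hypothesis gives $(y,s)\in\overline{\Gamma_\beta}$.

If $y\ne x_\beta$, then $\pi^{\beta+1}_\beta$ is a homeomorphism between the open sets $X_{\beta+1}\setminus(\pi^{\beta+1}_\beta)^{-1}(x_\beta)\ni z$ and $X_\beta\setminus\{x_\beta\}\ni y$. It takes $e^{\beta+1}_\alpha(a)$ to $e^\beta_\alpha(a)$ whenever $e^\beta_\alpha(a)\ne x_\beta$, so $\pi^{\beta+1}_\beta\times\mathrm{id}$ carries $\Gamma_{\beta+1}$ to $\Gamma_\beta$ over these sets. Hence $(z,s)\in\overline{\Gamma_{\beta+1}}$.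

Let $y=x_\beta$ and $z=(x_\beta,t)$. Then $s\le f_{\beta+1}(z)=t\le f_\beta(x_\beta)$. The space $X_\beta\times[0,1]$ is metrizable, so there is a sequence in $\Gamma_\beta$ converging to $(x_\beta,s)$. Its first coordinates belong to $e^\beta_\alpha[A]=A^\beta_\alpha$. Either infinitely many of them differ from $x_\beta$, or almost all equal $x_\beta$. We treat these possibilities in turn.
\begin{itemize}
\item In the first case $s\in L(A^\beta_\alpha)$, computed in $X_\beta$ at $x_\beta$. By \eqref{eq:carry}, $A^\beta_\alpha\in\mathcal A_\beta$, and $t\in[s,f_\beta(x_\beta)]$. So by Lemma~\ref{lem:onestep}(b) there are $z_j\in A^\beta_\alpha\setminus\{x_\beta\}$ with $z_j\to x_\beta$, $f_\beta(z_j)\to s$ and $g_\beta(z_j)\to t$. Then $e^{\beta+1}_\beta(z_j)=(z_j,g_\beta(z_j))\to(x_\beta,t)=z$, and the heights of these points are $f_\beta(z_j)\to s$. As $e^{\beta+1}_\beta(z_j)\in e^{\beta+1}_\alpha[A]$, we get $s\in V_{\beta+1}(z)$.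
\item In the second case $x_\beta\in A^\beta_\alpha$ and $s=f_\beta(x_\beta)$. Then $t=s$, so $z=e^{\beta+1}_\beta(x_\beta)\in e^{\beta+1}_\alpha[A]$ and $(z,s)\in\Gamma_{\beta+1}$.\qedhere
\end{itemize}
\end{proof}

\subsection{Capturing an arbitrary set}

\begin{proposition}\label{prop:capture}
For every $H\subseteq X$ there are arbitrarily large $\alpha<\omega_1$ such that the countable set $\hat A=\{\sigma(\nu):\nu\in S_\alpha\}$ satisfies $\hat A\subseteq H\subseteq\overline{\hat A}$. If $H$ is closed, then for each such $\alpha$ there is an lsc $h:X_\alpha\to[0,1]\cup\{\infty\}$ with $H=\{p\in X:f(p)\ge h(p_\alpha)\}$. In particular, {\rm(P2)} holds.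
\end{proposition}

\begin{proof}
Let $S=\sigma^{-1}(H)$, so $H=\sigma[S]$ by Lemma~\ref{lem:P1}(i). For $\beta<\omega_1$ consider
\[
P_\beta=\{(p_\beta,f(p)):p\in H\}=\{(\sigma(\nu)_\beta,f(\sigma(\nu))):\nu\in S\}\subseteq X_\beta\times[0,1].
\]
We look for a stage $\alpha$ at which the names below $\alpha$ already give a dense subset of $P_\alpha$. Since $P_\beta$ is separable metrizable, there is $\theta(\beta)<\omega_1$ such that the points given by $\nu\in S\cap\theta(\beta)$ are dense in $P_\beta$. The limit ordinals $\alpha<\omega_1$ with $\theta(\beta)\le\alpha$ for all $\beta<\alpha$ form a club. Let $\alpha$ be one of them. If $p\in H$ and $(\pi^\alpha_\beta)^{-1}(U)\times I$ with $\beta<\alpha$ is a basic neighborhood of $(p_\alpha,f(p))$, then some $\nu\in S\cap\theta(\beta)\subseteq S\cap\alpha$ has $(\sigma(\nu)_\beta,f(\sigma(\nu)))\in U\times I$. So $\{(\sigma(\nu)_\alpha,f(\sigma(\nu))):\nu\in S\cap\alpha\}$ is dense in $P_\alpha$.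

By $\diamondsuit$ there are arbitrarily large $\alpha$ in this club with $S\cap\alpha=S_\alpha$. Fix such an $\alpha$, and let $A$, $\Gamma_\beta$ and $V_\beta$ be as above for this $\alpha$; by \eqref{eq:names}, $\hat A=e_\alpha[A]$. Then $\hat A\subseteq\sigma[S]=H$. For $\nu<\alpha$ we have $\sigma(\nu)_\alpha=\sigma_\alpha(\nu)$ and $f(\sigma(\nu))=f_\alpha(\sigma_\alpha(\nu))$ by \eqref{eq:names}. So the dense subset of $P_\alpha$ just found is $\Gamma_\alpha$, and $P_\alpha\subseteq\overline{\Gamma_\alpha}$. Thus for $p\in H$, by Lemma~\ref{lem:persist},
\[
f(p)\in V_\alpha(p_\alpha)\cap[0,f(p)]=V_{\omega_1}(p).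
\]
In particular $p$ lies in the closure of $e_\alpha[A]=\hat A$.

Now let $H$ be closed and let $\alpha$ be any ordinal with $\hat A\subseteq H\subseteq\overline{\hat A}$; then $H=\overline{\hat A}$. The projection of the compact set $\overline{\Gamma_{\omega_1}}$ to $X$ is $\overline{\hat A}$. So $p\in H$ iff $V_{\omega_1}(p)\ne\emptyset$, that is, by Lemma~\ref{lem:persist}, iff $V_\alpha(p_\alpha)\cap[0,f(p)]\ne\emptyset$. The sets $V_\alpha(x)\subseteq[0,1]$ are closed. Let $h(x)=\min V_\alpha(x)$, and $h(x)=\infty$ if $V_\alpha(x)=\emptyset$. Then $p\in H$ iff $h(p_\alpha)\le f(p)$. Finally, $h$ is lsc: $\{h\le r\}$ is empty for $r<0$; for $r\in[0,1]$ it is the projection of the compact set $\overline{\Gamma_\alpha}\cap(X_\alpha\times[0,r])$, hence closed; and for real $r>1$ it equals $\{h\le1\}$.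
\end{proof}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:more}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X$ is compact Hausdorff, and $f$ is usc. Property (P1) is Lemma~\ref{lem:P1}(ii) and (P2) is Proposition~\ref{prop:capture}. By Proposition~\ref{prop:mechanism} every open subspace of $X$ has a countable core, and the point $e_0(*)$, which has height $1$, is not a $G_\delta$. So the closed set $\{e_0(*)\}$ shows that $X$ is not perfectly normal.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
\emph{Hereditary separability} is the first part of Proposition~\ref{prop:capture}.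

\emph{Cardinality.} $X$ is the image of $\omega_1$ under $\sigma$, and it maps onto $X_1=\{*\}\times[0,1]$. So $|X|=\omega_1=\mathfrak c$.

\emph{Connectedness.} The map $X_{\beta+1}\to X_\beta$ is a closed surjection with connected fibers (points and one segment). If $X_{\beta+1}$ were the union of two disjoint nonempty closed sets, each fiber would lie in one of them, so their images would be disjoint nonempty closed sets covering $X_\beta$. Thus connectedness passes from $X_\beta$ to $X_{\beta+1}$. It is preserved by inverse limits of compact Hausdorff spaces, and $X_0$ is a point.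

\emph{Density of the non-$G_\delta$ points.} By Proposition~\ref{prop:mechanism} it suffices that $\{f>0\}$ is dense in $X$. We show by induction that $\{f_\beta>0\}$ is dense in $X_\beta$ for all $\beta\le\omega_1$. For $\beta=0$ this is clear. Let $O\subseteq X_{\beta+1}$ be nonempty and open. If $O$ meets the fiber $\{x_\beta\}\times[0,f_\beta(x_\beta)]$, then it contains some $(x_\beta,t)$ with $t>0$, because $f_\beta(x_\beta)>0$. Otherwise $\pi^{\beta+1}_\beta$ maps $O$ homeomorphically, with the same heights, onto an open subset of $X_\beta\setminus\{x_\beta\}$, and the induction hypothesis applies. At a limit $\lambda$, let $(\pi^\lambda_\beta)^{-1}(U)$ be a nonempty basic set. There is $y\in U$ with $f_\beta(y)>0$, and $e^\lambda_\beta(y)$ is a point of this set with positive height.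

If a nonempty open $O\subseteq X$ were perfectly normal, its points would be $G_\delta$ in $O$, hence in $X$, a contradiction.
\end{proof}

\begin{remark}
The non-$G_\delta$ points of $X$ are exactly those of positive height. Indeed, if $f(p)=0$, then $f_\alpha(p_\alpha)=0$ for some $\alpha<\omega_1$ by Lemma~\ref{lem:everytop}. Every $q$ with $q_\alpha=p_\alpha$ then has height $0$, so $q=e_\alpha(p_\alpha)=p$. Hence $\{p\}=\pi_\alpha^{-1}(p_\alpha)$ is a $G_\delta$, since $X_\alpha$ is metrizable.
\end{remark}

\section{Limits on any example}\label{sec:limits}

In this section we work in ZFC. Call $(\ast)$ the property of a compact space that each of its open subspaces has a countable core. We begin with three facts.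

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(A)] Property $(\ast)$ passes to closed subspaces.
\item[(B)] Let $W$ be locally compact. A finite union of open subsets of $W$ that are compact from inside $W$ is compact from inside $W$. So a countable core may be taken to be an increasing sequence.
\item[(C)] Let $W$ be open in a compact space $Y$, let $O\subseteq W$ be compact from inside $W$, and let $q\in Y\setminus W$. Then no sequence in $O$ converges to $q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(A) Let $X$ satisfy $(\ast)$, let $Y$ be closed in $X$, and let $V=W\cap Y$ with $W$ open in $X$. If $\{W_n\}$ is a core of $W$, then $\{W_n\cap Y\}$ is an open cover of $V$. A subset of $W_n\cap Y$ that is closed in $V$ is closed in $W$, because $V$ is closed in $W$; so it is compact.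

(B) Let $U,V$ be open and compact from inside $W$, and let $F\subseteq U\cup V$ be closed in $W$. Then $F\setminus V\subseteq U$ is closed in $W$, hence compact. By local compactness there is an open $O$ with compact closure in $W$ and $F\setminus V\subseteq O\subseteq\overline O\subseteq U$. The set $F\setminus O\subseteq V$ is closed in $W$, hence compact, and $F=(F\cap\overline O)\cup(F\setminus O)$ is compact.

(C) Let $R\subseteq O$ be the range of a sequence converging to $q$. The set $R\cup\{q\}$ is compact, so $R=(R\cup\{q\})\cap W$ is closed in $W$. As $R\subseteq O$, $R$ is compact, hence closed in $Y$. But $q\in\overline R\setminus R$, a contradiction.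
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limits}]
(a) Let $D\subseteq X$ be discrete. Being locally compact, $D$ is open in $\overline D$, so by (A) it has a countable core. Each member of the core is closed in $D$, hence compact; being discrete, it is finite. Thus $D$ is countable.

Now suppose that $X$ is not perfectly normal. Then some open $W\subseteq X$ is not $\sigma$-compact. Being locally compact, $W$ is not Lindel\"of. From an open cover of $W$ without a countable subcover choose recursively members $U_\xi$ and points
\[
x_\xi\in U_\xi\setminus\bigcup_{\eta<\xi}U_\eta\qquad(\xi<\omega_1),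
\]
and let $T=\{x_\xi:\xi<\omega_1\}$. The $x_\xi$ are distinct, and $U_\xi$ contains no $x_\eta$ with $\eta>\xi$. So each $U_\xi$ contains only countably many points of $T$, and $T$ is not Lindel\"of.

Suppose that some subspace of $T$ is not separable. As no countable subset of it is dense in it, we can choose in it points $y_\eta$ $(\eta<\omega_1)$ with $y_\eta\notin\overline{\{y_\zeta:\zeta<\eta\}}$. Write $y_\eta=x_{\varphi(\eta)}$ with $\varphi$ injective. By injectivity, for each $\gamma<\omega_1$ only countably many $\eta$ have $\varphi(\eta)\le\gamma$. So an uncountable $E\subseteq\omega_1$ on which $\varphi$ is increasing can be chosen by recursion. For $\eta\in E$ the neighborhood $U_{\varphi(\eta)}$ of $y_\eta$ misses all later $y_\zeta$ $(\zeta\in E)$, and the complement of $\overline{\{y_\zeta:\zeta<\eta\}}$ is a neighborhood of $y_\eta$ that misses all earlier ones. So $\{y_\eta:\eta\in E\}$ is an uncountable discrete subspace, contradicting the first part. Hence $T$ is hereditarily separable.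

(b) If $X$ is perfectly normal, its points are $G_\delta$; in a compact space this means that $X$ is first countable, and then $X$ is Fr\'echet--Urysohn. Conversely, let $X$ be Fr\'echet--Urysohn, and let $\{W_n\}$ be a core of an open $W\subseteq X$. A point of $\overline{W_n}\setminus W$ would be the limit of a sequence in $W_n$, contrary to (C). So $\overline{W_n}\subseteq W$ and $W=\bigcup_n\overline{W_n}$ is an $F_\sigma$. Hence $X$ is perfectly normal.

(c) Let $B$ be the set of non-$G_\delta$ points and suppose that $p$ is isolated in $B$. By regularity there is an open $O\ni p$ with $\overline O\cap B=\{p\}$. Put $Y=\overline O$ and $W=Y\setminus\{p\}$. By (A), $Y$ satisfies $(\ast)$. Each point of $W$ is a $G_\delta$ in the compact space $Y$, so $Y$ is first countable at each point of $W$. The set $W$ is not $\sigma$-compact: otherwise $p$ would be a $G_\delta$ in $Y$, and intersecting with the open set $O\subseteq Y$ would make it a $G_\delta$ in $X$.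

We apply the hypothesis twice. Let $\{W_n\}$ be a core of $W$. Some $W_n$ is not $\sigma$-compact; it is open in $Y$. Let $\{O_k\}$ be a core of this $W_n$. Suppose there is $q\in\overline{O_k}\setminus W_n$ with $q\ne p$. As $Y$ is first countable at $q$, a sequence in $O_k$ converges to $q$, contrary to (C) applied to $W_n$ in place of $W$. So $\overline{O_k}\setminus\{p\}\subseteq W_n$. This set is closed in $W$ and $W_n$ is compact from inside $W$, so it is compact. Therefore $W_n=\bigcup_k(\overline{O_k}\setminus\{p\})$ is $\sigma$-compact, a contradiction.

(d) A $\sigma$-compact regular space is Lindel\"of, hence paracompact, hence countably metacompact. Conversely, let $W$ be countably metacompact. By (B) it has an increasing core $\{W_n\}$. Let $\{V_j:j\in J\}$ be a point-finite open refinement of this cover that covers $W$, and for each $j$ choose $n(j)$ with $V_j\subseteq W_{n(j)}$. Put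
\[
F_n=W\setminus\bigcup\{V_j:n(j)>n\},
\]
which is closed in $W$. If $w\in F_n$, then $w\in V_j$ for some $j$, necessarily with $n(j)\le n$, so $w\in W_{n(j)}\subseteq W_n$. Thus $F_n\subseteq W_n$, and $F_n$ is compact. Each $w\in W$ lies in only finitely many $V_j$, so $w\in F_n$ for all large $n$. Hence $W=\bigcup_nF_n$ is $\sigma$-compact.
\end{proof}

\begin{remark}
Theorem~\ref{thm:limits} shows that the shape of the example is partly forced: any example fails to be Fr\'echet--Urysohn, contains an S-space (a hereditarily separable non-Lindel\"of regular space), and has a dense-in-itself set of non-$G_\delta$ points, which is nonempty by (b). Our construction uses $\diamondsuit$ in Proposition~\ref{prop:capture}; whether $CH$ alone suffices for an example is not determined here.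
\end{remark}

\begin{thebibliography}{1}
\bibitem{core} \emph{On A Core Concept Of Arhangel'ski\u{\i}}, \url{http://www.math.toronto.edu/tall/publications/Arhang.pdf}.
\end{thebibliography}

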